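
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Entire functions with continuum many nonequivalent factorizations}


\begin{abstract}
A factorization of a meromorphic function $h$ is a representation $h=f\circ g$ with nonlinear $f$ and $g$; two factorizations are equivalent if they differ by a linear fractional transformation inserted between the factors. It was conjectured that a meromorphic function has at most denumerably many nonequivalent factorizations. We disprove this: composing quadratic polynomials $z+\varepsilon_jz^2$ in the order type of the rational numbers yields an entire function that can be cut at every real number, and different cuts give nonequivalent factorizations. The example can be made to grow no faster than any prescribed function $r^{\varphi(r)}$ with $\varphi(r)\to\infty$, whereas a nonconstant rational function has only finitely many classes of factorizations. We also show that the number of classes is always either at most countable or exactly $2^{\aleph_0}$.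
\end{abstract}

\section{The question and the answer}

\subsection*{Factorizations}
Write $\widehat{\mathbb C}=\mathbb C\cup\{\infty\}$. Unless another domain is named, \emph{meromorphic} means meromorphic in $\mathbb C$. A function is \emph{linear} if it is a linear fractional transformation $z\mapsto(az+b)/(cz+d)$ with $ad-bc\ne0$, and \emph{nonlinear} if it is neither constant nor linear. A \emph{factorization} of a meromorphic function $h$ is a representation
\begin{equation}\label{eq:fact}
 h=f\circ g ,
\end{equation}
where the \emph{left factor} $f$ is nonlinear and meromorphic and the \emph{right factor} $g$ is nonlinear and entire; if $f$ is rational, $g$ is also allowed to be meromorphic. (A meromorphic $g$ may take the value $\infty$, so $f$ must then be defined on all of $\widehat{\mathbb C}$.)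

From \eqref{eq:fact} one gets further factorizations for free: if $L$ is linear, then
\begin{equation}\label{eq:equiv}
 h=(f\circ L)\circ(L^{-1}\circ g),
\end{equation}
provided that $f\circ L$ and $L^{-1}\circ g$ are again left and right factors in the above sense. Factorizations related as \eqref{eq:fact} and \eqref{eq:equiv} are called \emph{equivalent}. How many nonequivalent factorizations can a function have?

\subsection*{What one would guess}
The function $z^6$ is both $w^3\circ z^2$ and $w^2\circ z^3$. These are not equivalent: $z^3=T(z^2)$ is impossible because $z^3$ is not even. A function can have infinitely many classes: $e^z=w^n\circ e^{z/n}$ for $n=2,3,\dots$, and if $e^{z/m}=T(e^{z/n})$ with $T$ linear, then, $T$ being injective, both sides have the same periods, so $m=n$. These families are countable.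

There is also a known general fact that points toward countability. \emph{If $f$ and $h$ are nonconstant meromorphic functions, the equation $f(g)=h$ has at most denumerably many solutions $g$.} Here $g$ is entire or, if $f$ is rational, meromorphic. The reason is short. Regard $f$ as a map to $\widehat{\mathbb C}$, defined on $\mathbb C$ or, if $f$ is rational, on $\widehat{\mathbb C}$. The points where $f$ is not locally injective are countable in number, while $h$ takes uncountably many values. So we can choose $z_0$ such that $h(z_0)$ is not the value of $f$ at any of these points. If $f(g)=h$, then $g(z_0)$ lies in the countable set $f^{-1}(h(z_0))$. Near $z_0$ we have $g=\psi\circ h$, where $\psi$ is the local inverse of $f$ at $g(z_0)$. So $g(z_0)$ determines $g$ near $z_0$, hence everywhere.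

The following conjecture is stated in \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Any meromorphic function has at most denumerably many nonequivalent factorizations.}
\medskip

The fact just recalled concerns a \emph{fixed} left factor, and it leaves open the possibility that uncountably many left factors occur. This does happen.

\begin{theorem}\label{thm:main}
There exist an entire function $h$ and factorizations $h=f_x\circ g_x$ $(x\in\mathbb R)$, with all $f_x,g_x$ transcendental entire, such that for $x\ne y$ the factorizations $h=f_x\circ g_x$ and $h=f_y\circ g_y$ are not equivalent. Moreover, for $x<y$ we have $g_y=m\circ g_x$ with $m$ transcendental entire, while $g_x$ is not of the form $k\circ g_y$ with $k$ entire. For every nonconstant meromorphic function $F$, the function $F\circ h$ also has continuum many nonequivalent factorizations; for example, $1/h$ does, which is not entire.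
\end{theorem}

So the conjecture is false. It fails even for transcendental entire functions of arbitrarily slow growth, but not for rational functions. Write $M(r,h)=\max_{|z|=r}|h(z)|$.

\begin{theorem}\label{thm:growth}
\textup{(a)} Let $\varphi:[1,\infty)\to\mathbb R$ be any function with $\varphi(r)\to\infty$ as $r\to\infty$. Then $h$ in Theorem~\textup{\ref{thm:main}} can be chosen with $\log M(r,h)\le\varphi(r)\log r$ for all large $r$.

\textup{(b)} Every nonconstant rational function has only finitely many nonequivalent factorizations.
\end{theorem}

The condition $\varphi(r)\to\infty$ cannot be replaced by boundedness. If $h$ is entire and nonconstant and $\log M(r,h)\le C\log r$ for all large $r$, then $h$ is a polynomial by Cauchy's estimates, and (b) applies.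

Finally, no intermediate cardinality occurs, whether or not the continuum hypothesis holds.

\begin{theorem}\label{thm:dichotomy}
For every nonconstant meromorphic function $h$, the set of equivalence classes of factorizations of $h$ is either at most countable or has cardinality exactly $2^{\aleph_0}$.
\end{theorem}

By Theorem~\ref{thm:main} the second alternative occurs, so $2^{\aleph_0}$ is the sharp universal bound.

\subsection*{The idea}
A composition of $n$ quadratic polynomials can be cut between two consecutive factors, which gives $n-1$ factorizations. An infinite composition $\cdots\circ q_3\circ q_2\circ q_1$, if it converges, has countably many cuts. To get uncountably many, we keep the number of factors countable but arrange them so that they have uncountably many cuts: in the order of $\mathbb Q$, whose cuts include all real numbers. Such a composition has no first factor and no last one, and no factor has a neighbor, so it cannot be defined as a limit of iterated compositions from one end. Instead we insert the factors one at a time, each at its place in the order, and make each new factor so close to the identity on a large disc that the insertion hardly changes what has been built. Section~\ref{sec:three} shows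 one insertion by hand, Section~\ref{sec:construction} carries out the construction, and Sections~\ref{sec:main}--\ref{sec:dichotomy} prove the three theorems.

\section{Equivalence is visible on the right factor}

We use three standard facts.
\begin{itemize}
\item[(F1)] \emph{Picard's great theorem}, in the form: a meromorphic function that is not rational takes every value of $\widehat{\mathbb C}$, with at most two exceptions, infinitely often.
\item[(F2)] \emph{An injective meromorphic function is linear, and an injective entire function is affine.} By (F1) such a function is rational. A rational function of degree $d\ge1$ takes all but finitely many values at $d$ distinct points of $\mathbb C$, so $d=1$. A linear function without poles in $\mathbb C$ is affine.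
\item[(F3)] The identity theorem for meromorphic functions on a connected open set.
\end{itemize}

Equivalence involves both factors, but the right factors alone decide it. The following criterion is used in the proofs of Theorems~\ref{thm:main}, \ref{thm:growth}(b) and~\ref{thm:dichotomy}.

\begin{lemma}\label{lem:right}
Let $h=f_1\circ g_1=f_2\circ g_2$ be two factorizations of a meromorphic function $h$. They are equivalent if and only if $g_2=T\circ g_1$ for some linear $T$. In particular, equivalence of factorizations is an equivalence relation.
\end{lemma}

\begin{proof}
If $f_2=f_1\circ L$ and $g_2=L^{-1}\circ g_1$, take $T=L^{-1}$.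

Conversely, let $g_2=T\circ g_1$. Let $\Omega\subset\mathbb C$ be the set of points where both $g_1$ and $g_2$ are finite. It is open and nonempty, so $g_1(\Omega)$ is a nonempty open set. For $w=g_1(z)$ with $z\in\Omega$ we have
\[
 f_2(T(w))=f_2(g_2(z))=h(z)=f_1(g_1(z))=f_1(w).
\]
Both $f_2\circ T$ and $f_1$ are meromorphic on the connected set $\mathbb C\setminus\{T^{-1}(\infty)\}$, so they agree there by (F3).

It remains to see that nothing goes wrong at the point $T^{-1}(\infty)$. If $T$ is affine, then $T^{-1}(\infty)=\infty$ and $f_2\circ T=f_1$ on $\mathbb C$; if one of $f_1,f_2$ is rational, so is the other, and the equality extends to $\widehat{\mathbb C}$. If $T$ is not affine, then $c=T^{-1}(\infty)$ is a finite point, and $f_2=f_1\circ T^{-1}$ in a punctured neighborhood of $\infty$. As $f_1$ is meromorphic at $c$, the function $f_2$ is meromorphic at $\infty$, so $f_2$ is rational. Then $f_1=f_2\circ T$ is rational too, and the equality holds on $\widehat{\mathbb C}$.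

In both cases $f_2=f_1\circ L$ and $g_2=L^{-1}\circ g_1$ with $L=T^{-1}$. These are left and right factors because $f_2$ and $g_2$ are. So the factorizations are equivalent.
\end{proof}

\section{One insertion, by hand}\label{sec:three}

Let $q_j(z)=z+\varepsilon_jz^2$ with $\varepsilon_j>0$. The composition $h_2=q_2\circ q_1$ has one cut. Insert a third factor in the gap:
\[
 h_3=q_2\circ q_3\circ q_1 .
\]
The old cut has split into two: $h_3=(q_2\circ q_3)\circ q_1=q_2\circ(q_3\circ q_1)$. The right factors are $g=q_1$ and $g^*=q_3\circ q_1=q_3\circ g$. If the two factorizations were equivalent, Lemma~\ref{lem:right} would give a linear $T$ with $q_3\circ g=T\circ g$. Since $g(\mathbb C)=\mathbb C$, this would mean $q_3=T$, which is false. \emph{Two cuts are nonequivalent because the factor between them is not linear.} This remains the whole reason in the general case.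

How much does the insertion change the function? With $w=q_1(z)$,
\[
 h_3(z)-h_2(z)=q_2(w+\varepsilon_3w^2)-q_2(w)
 =\varepsilon_3w^2+\varepsilon_2\bigl(2\varepsilon_3w^3+\varepsilon_3^2w^4\bigr).
\]
We read off two things. First, as a polynomial in $z$ the difference has nonnegative coefficients, so on the disc $|z|\le R$ its modulus is largest at the point $z=R$. Second, its value at $R$ tends to $0$ as $\varepsilon_3\to0$, while $\varepsilon_1,\varepsilon_2$ and $R$ stay fixed. So the change on a whole disc is controlled by a single real number, which we can make as small as we like. It remains to repeat this infinitely often, inserting each new factor at the place that the order of $\mathbb Q$ prescribes.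

\section{Composing in the order of the rationals}\label{sec:construction}

\subsection*{Comparing coefficients}
For power series $u=\sum u_kz^k$ and $v=\sum v_kz^k$ with real coefficients, write $u\preceq v$ if $u_k\le v_k$ for all $k$. If $u\succeq0$ is entire, then $|u(z)|\le u(|z|)$. Hence $M(r,u)=u(r)$, and $u$ is nondecreasing on $[0,\infty)$. For polynomials,
\begin{equation}\label{eq:mono}
 0\preceq u\preceq v,\quad 0\preceq s\preceq t\quad\Longrightarrow\quad 0\preceq u\circ s\preceq v\circ t ,
\end{equation}
since each coefficient of $u\circ s=\sum_k u_ks^k$ is a polynomial, with nonnegative coefficients, in the coefficients of $u$ and of $s$.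

\subsection*{The finite compositions}
Let $r_1,r_2,\dots$ be an enumeration of $\mathbb Q$ without repetition, and let $q_j(z)=z+\varepsilon_jz^2$ with $\varepsilon_j\in(0,1]$ to be chosen. For $A\subset\mathbb N=\{1,2,\dots\}$ and $n\ge0$ let
\[
 P_n^A=\text{the composition of all } q_j \text{ with } j\in A,\ j\le n,\ \text{in increasing order of } r_j ,
\]
where the $q_j$ with smallest $r_j$ is applied first and the empty composition is $\mathrm{id}$. Here the index $j$ records when a factor is inserted, and $r_j$ records where. We allow all $A$, and not just $A=\mathbb N$, because we shall need the partial compositions on either side of a cut. Put $h_n=P_n^{\mathbb N}$.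

Since $0\preceq\mathrm{id}\preceq q_j$, replacing factors $q_j$ in a composition by $\mathrm{id}$ does not increase any coefficient, by \eqref{eq:mono}. Therefore
\begin{equation}\label{eq:incr}
 0\preceq P_n^A\preceq P_{n+1}^A\qquad\text{and}\qquad P_n^A\preceq h_n
 \qquad(A\subset\mathbb N,\ n\ge0).
\end{equation}

\subsection*{The choice of the $\varepsilon_j$}
Fix numbers $1\le R_1<R_2<\cdots$ with $R_n\to\infty$. Let $\varepsilon_1=1$. When $\varepsilon_1,\dots,\varepsilon_n$ are chosen $(n\ge1)$, choose $\varepsilon_{n+1}\in(0,1]$ such that
\begin{equation}\label{eq:choice}
 h_{n+1}(R_{n+1})-h_n(R_{n+1})\le2^{-n}.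
\end{equation}
This is possible. Let $V$ be the ordered composition of the $q_j$ with $j\le n$ and $r_j<r_{n+1}$, and $U$ that of the $q_j$ with $j\le n$ and $r_j>r_{n+1}$. Then $h_n=U\circ V$ and $h_{n+1}=U\circ q_{n+1}\circ V$. So $h_{n+1}(R_{n+1})=U\bigl(V(R_{n+1})+\varepsilon_{n+1}V(R_{n+1})^2\bigr)$ is a polynomial in $\varepsilon_{n+1}$, and its value at $\varepsilon_{n+1}=0$ is $h_n(R_{n+1})$. By continuity, \eqref{eq:choice} holds for all small $\varepsilon_{n+1}>0$.

\begin{proposition}\label{prop:conv}
For every $A\subset\mathbb N$ the polynomials $P_n^A$ converge, locally uniformly on $\mathbb C$, to an entire function $P^A$. With $h=P^{\mathbb N}$ we have $P_n^A\preceq P^A\preceq h$ for all $n$. Moreover $P^A(0)=0$ and $(P^A)'(0)=1$; in particular $P^A$ is not constant.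
\end{proposition}

\begin{proof}
First let $A=\mathbb N$. By \eqref{eq:incr}, $h_{n+1}-h_n\succeq0$. So by \eqref{eq:choice},
\begin{equation}\label{eq:step}
 |h_{n+1}(z)-h_n(z)|\le h_{n+1}(R_{n+1})-h_n(R_{n+1})\le2^{-n}\qquad(|z|\le R_{n+1},\ n\ge1).
\end{equation}
As $R_n\to\infty$, the sequence $h_n$ converges locally uniformly to an entire function $h$. The coefficients of $h_n$ converge to those of $h$, and they are nondecreasing in $n$, so $h_n\preceq h$.

Now let $A$ be arbitrary. Let $a_{k,n}$ and $c_k$ be the coefficients of $z^k$ in $P_n^A$ and $h$. By \eqref{eq:incr} and $h_n\preceq h$, the numbers $a_{k,n}$ are nondecreasing in $n$ and at most $c_k$, so $a_{k,n}\uparrow a_k$ with $0\le a_k\le c_k$. The function $P^A(z)=\sum a_kz^k$ is entire because $\sum c_kz^k$ converges everywhere, and $P_n^A\preceq P^A\preceq h$. For $|z|\le r$ and any $K$,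
\[
 |P^A(z)-P_n^A(z)|\le\sum_{k\le K}(a_k-a_{k,n})r^k+\sum_{k>K}c_kr^k .
\]
The second sum is small if $K$ is large, and for fixed $K$ the first sum tends to $0$ as $n\to\infty$. So $P_n^A\to P^A$ uniformly on $|z|\le r$.

The last statement holds since $q_j(0)=0$ and $q_j'(0)=1$ for all $j$, so that $P_n^A(0)=0$ and $(P_n^A)'(0)=1$ for all $n$.
\end{proof}

It is the positivity of the $\varepsilon_j$ that makes convergence for $A=\mathbb N$ imply convergence for all $A$ at once. The next lemma says that the limit functions can be cut as the finite compositions can.

\begin{lemma}\label{lem:cut}
If $r_i<r_j$ for all $i\in A$ and $j\in B$, then $P^{A\cup B}=P^B\circ P^A$.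
\end{lemma}

\begin{proof}
By definition $P_n^{A\cup B}=P_n^B\circ P_n^A$ for every $n$. Fix $z\in\mathbb C$. By Proposition~\ref{prop:conv} the points $P_n^A(z)$ lie in the disc $|w|\le h(|z|)$ and converge to $P^A(z)$. On this disc $P_n^B\to P^B$ uniformly, and $P^B$ is continuous. So $P_n^B(P_n^A(z))\to P^B(P^A(z))$, while $P_n^{A\cup B}(z)\to P^{A\cup B}(z)$.
\end{proof}

\begin{lemma}\label{lem:trans}
If $A$ is infinite, then $P^A$ is transcendental. In particular it is nonlinear and, by \textup{(F2)}, not injective.
\end{lemma}

\begin{proof}
Let $k\ge1$ and choose $n$ such that exactly $k$ elements of $A$ are at most $n$. Then $P_n^A$ is a composition of $k$ quadratic polynomials with positive leading coefficients, so its coefficient of $z^{2^k}$ is positive. Since $P_n^A\preceq P^A$, the coefficient of $z^{2^k}$ in $P^A$ is positive. This holds for every $k$, so $P^A$ is not a polynomial.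
\end{proof}

\section{Continuum many factorizations}\label{sec:main}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Let $h=P^{\mathbb N}$, for any choice of the radii $R_n$ in Section~\ref{sec:construction}. For $x\in\mathbb R$ put
\[
 A_x=\{j:r_j<x\},\qquad B_x=\{j:r_j\ge x\},\qquad g_x=P^{A_x},\qquad f_x=P^{B_x}.
\]
By Lemma~\ref{lem:cut}, $h=f_x\circ g_x$. Both $A_x$ and $B_x$ are infinite, so $f_x$ and $g_x$ are transcendental entire by Lemma~\ref{lem:trans}. Thus $h=f_x\circ g_x$ is a factorization.

\emph{Comparison of two cuts.} Let $x<y$ and $C=\{j:x\le r_j<y\}$. Since $\mathbb Q$ is dense in $\mathbb R$, the set $C$ is infinite. As $A_y=A_x\cup C$, Lemma~\ref{lem:cut} gives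
\[
 g_y=m\circ g_x,\qquad m=P^C,
\]
and $m$ is transcendental by Lemma~\ref{lem:trans}.

\emph{Nonequivalence.} If $h=f_x\circ g_x$ and $h=f_y\circ g_y$ were equivalent, Lemma~\ref{lem:right} would give a linear $T$ with $g_y=T\circ g_x$. Then $m=T$ on the nonempty open set $g_x(\mathbb C)$, so $m=T$ by (F3). This contradicts the fact that $m$ is nonlinear.

\emph{Strictness.} Suppose $g_x=k\circ g_y$ with $k$ entire. Then $g_x=k\circ m\circ g_x$, so $k\circ m=\mathrm{id}$ on $g_x(\mathbb C)$ and hence on $\mathbb C$. So $m$ would be injective, contradicting Lemma~\ref{lem:trans}.

\emph{The functions $F\circ h$.} Let $F$ be meromorphic and nonconstant. Then $F\circ h=(F\circ f_x)\circ g_x$, where $F\circ f_x$ is meromorphic and nonconstant. It is not linear: otherwise it would be injective, hence $f_x$ would be injective, contradicting Lemma~\ref{lem:trans}. So this is a factorization of $F\circ h$. The proof of nonequivalence used only the right factors $g_x$, so these factorizations are pairwise nonequivalent too. For $F(w)=1/w$ we obtain $1/h$, which has a pole at $0$ because $h(0)=0$.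
\end{proof}

\begin{remark}
The cut at $x$ can be read off from one coefficient. Composing $z+az^2+\cdots$ with $z+bz^2+\cdots$ gives $z+(a+b)z^2+\cdots$, so the coefficient of $z^2$ in $g_x$ is $\sum_{r_j<x}\varepsilon_j$. This is a strictly increasing function of $x$ that jumps at every rational number.
\end{remark}

\section{Growth}\label{sec:growth}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:growth}(a)}]
The radii $R_n$ in Section~\ref{sec:construction} were free, and we now choose them sparse. As long as only $h_n$ matters, $h$ grows like a polynomial of degree $2^n$. So we let the $(n+1)$st factor be felt only from radius $R_{n+1}$ on, where $\varphi$ already exceeds $2^{n+1}$.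

Let $p(z)=z+z^2$ and $K_n=p^{\circ n}(1)$, where $p^{\circ n}$ is the $n$-fold iterate. Choose $1\le R_1<R_2<\cdots$ with
\[
 R_n\ge K_n+1,\qquad \varphi(r)\ge2^n+1\ \text{ for all } r\ge R_n .
\]
The second condition can be met because $\varphi(r)\to\infty$. Since $p(t)\ge2t$ for $t\ge1$, we have $K_n\ge2^n$, so $R_n\to\infty$. Carry out the construction with these $R_n$.

Since $\varepsilon_j\le1$, we have $q_j\preceq p$, hence $h_n\preceq p^{\circ n}$ by \eqref{eq:mono}. The polynomial $p^{\circ n}$ has degree $2^n$ and nonnegative coefficients. So for $r\ge1$,
\[
 h_n(r)\le p^{\circ n}(r)\le p^{\circ n}(1)\,r^{2^n}=K_nr^{2^n}.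
\]
Let $R_n\le r\le R_{n+1}$ with $n\ge1$. By \eqref{eq:step}, used for the indices $n,n+1,\dots$,
\[
 M(r,h)=h(r)\le h_n(r)+\sum_{i\ge n}2^{-i}\le K_nr^{2^n}+1\le(K_n+1)r^{2^n}\le R_nr^{2^n}\le r^{2^n+1}\le r^{\varphi(r)} .
\]
These intervals cover $[R_1,\infty)$, so $\log M(r,h)\le\varphi(r)\log r$ for all $r\ge R_1$.
\end{proof}

For rational functions the count is algebraic: a right factor corresponds to an intermediate field. We must first exclude transcendental factors.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:growth}(b)}]
Let $h$ be a nonconstant rational function of degree $d$. It takes each value of $\widehat{\mathbb C}$ at no more than $d$ points. Let $h=f\circ g$ be a factorization.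

\emph{$g$ is rational.} Otherwise, by (F1), $g$ takes some finite value $w$ infinitely often. Then $h$ takes the value $f(w)$ infinitely often, which is impossible.

\emph{$f$ is rational.} If $g$ is not entire, this is part of the definition of a factorization. If $g$ is entire, it is a nonconstant polynomial, so $g(\mathbb C)=\mathbb C$. If $f$ took some value $a$ at $d+1$ distinct points $w_i$ of $\mathbb C$, then choosing $z_i$ with $g(z_i)=w_i$ we would obtain $d+1$ distinct points with $h(z_i)=a$. So $f$ takes every value at no more than $d$ distinct points of $\mathbb C$, and $f$ is rational by (F1).

\emph{Counting.} Thus $\mathbb C(h)\subset\mathbb C(g)\subset\mathbb C(z)$. The extension $\mathbb C(z)/\mathbb C(h)$ is finite, of degree $d$, and separable since the characteristic is $0$. So it has only finitely many intermediate fields. It remains to show that the field $\mathbb C(g)$ determines the class of the factorization. Let $h=f\circ g=f_1\circ g_1$ be factorizations with $\mathbb C(g)=\mathbb C(g_1)$. Then $g_1=S\circ g$ and $g=S_1\circ g_1$ with rational $S,S_1$. So $S_1\circ S$ is the identity on the infinite set $g(\mathbb C)$, hence $S_1\circ S=\mathrm{id}$. Since degrees multiply under composition, $\deg S=1$,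 so $S$ is linear. By Lemma~\ref{lem:right} the two factorizations are equivalent.
\end{proof}

\section{At most countable or the continuum}\label{sec:dichotomy}

The last theorem comes from descriptive set theory. A space is \emph{Polish} if it is separable and its topology is given by a complete metric; open subsets, closed subsets, and intersections of an open and a closed subset of a Polish space are again Polish. An equivalence relation on a Polish space $W$ is \emph{Borel} if it is a Borel subset of $W\times W$. We use Silver's theorem \cite{silver}: \emph{a Borel (even coanalytic) equivalence relation on a Polish space has either at most countably many or exactly $2^{\aleph_0}$ classes.} So we must make the factorizations of $h$ into a Polish space on which equivalence is Borel.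

\subsection*{The spaces}
Give $\widehat{\mathbb C}$ the chordal metric. For $X=\mathbb C$ and $X=\widehat{\mathbb C}$ the space $C(X,\widehat{\mathbb C})$ of continuous maps, with the topology of locally uniform convergence (the compact-open topology), is Polish. Let
\begin{itemize}
\item $\mathcal M\subset C(\mathbb C,\widehat{\mathbb C})$ be the set of holomorphic maps $\mathbb C\to\widehat{\mathbb C}$, that is, the meromorphic functions together with the constant $\infty$;
\item $\mathcal R\subset C(\widehat{\mathbb C},\widehat{\mathbb C})$ be the set of holomorphic maps $\widehat{\mathbb C}\to\widehat{\mathbb C}$, that is, the rational functions together with the constant $\infty$;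
\item $\mathcal E$ be the space of entire functions with locally uniform convergence in the Euclidean metric.
\end{itemize}
The sets $\mathcal M$ and $\mathcal R$ are closed: in a convergent sequence, near a given point the maps or their reciprocals are eventually bounded, and then Weierstrass' theorem applies. So $\mathcal M$ and $\mathcal R$ are Polish, and so is $\mathcal E$. The inclusion $\mathcal E\to\mathcal M$ and the restriction map $\mathcal R\to\mathcal M$ are continuous.

\begin{lemma}\label{lem:open}
The set $\mathcal N\subset\mathcal M$ of nonlinear maps is open in $\mathcal M$.
\end{lemma}

\begin{proof}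
Let $f_n\to f$ in $\mathcal M$, where each $f_n$ is constant or linear. We show that $f$ is constant or linear. If infinitely many $f_n$ are constant, then $f$ is constant. So we may assume that all $f_n$ are linear, hence injective, and that $f$ is not constant. Suppose $f(a)=f(b)$ with $a\ne b$. After composing all maps on the left with one linear transformation we may assume $f(a)=f(b)=0$. Choose disjoint closed discs around $a$ and $b$ on which $f$ is finite and vanishes only at the center. For large $n$ the $f_n$ are finite on these discs and converge there uniformly in the Euclidean metric. By Hurwitz's theorem, for large $n$ the function $f_n$ has a zero in each of the two discs, contradicting injectivity. So $f$ is injective, and by (F2) it is linear.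
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:dichotomy}}]
Let $h$ be a nonconstant meromorphic function. We may assume that $h$ has at least one factorization.

\emph{The space of factorizations.} If $Y$ is locally compact Hausdorff, composition $C(Y,Z)\times C(X,Y)\to C(X,Z)$ is continuous for the compact-open topologies. Taking $Y=\mathbb C$ and $Y=\widehat{\mathbb C}$, we see that composition is continuous as a map $\mathcal M\times\mathcal E\to C(\mathbb C,\widehat{\mathbb C})$ and as a map $\mathcal R\times\mathcal M\to C(\mathbb C,\widehat{\mathbb C})$. The condition $f\circ g=h$ is therefore closed. By Lemma~\ref{lem:open} and the continuity of $\mathcal E\to\mathcal M$ and $\mathcal R\to\mathcal M$, nonlinearity is an open condition in $\mathcal M$, $\mathcal E$ and $\mathcal R$. Hence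
\begin{align*}
 W_1&=\{(f,g)\in\mathcal M\times\mathcal E: f,g\text{ nonlinear},\ f\circ g=h\},\\
 W_2&=\{(f,g)\in\mathcal R\times\mathcal M: f,g\text{ nonlinear},\ f\circ g=h\}
\end{align*}
are intersections of an open and a closed set, so they are Polish, and so is the disjoint union $W=W_1\sqcup W_2$. The points of $W$ represent exactly the factorizations of $h$. Those with $f$ rational and $g$ entire are represented twice, once in $W_1$ and once in $W_2$. This does no harm, because the two points have the same $g$ and so lie in one class of the relation we now define.

\emph{The relation.} The group $PGL_2(\mathbb C)$ of linear transformations acts on $\mathcal M$ by composition on the left. For $w_1,w_2\in W$ with right factors $g_1,g_2$, let $w_1\sim w_2$ if $g_1$ and $g_2$ lie in the same orbit, that is, if $g_2=T\circ g_1$ for some $T\in PGL_2(\mathbb C)$. By Lemma~\ref{lem:right} this is equivalence of factorizations. So the left factors play no role in the relation.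

\emph{The relation is Borel.} Every element of $PGL_2(\mathbb C)$ is represented by a matrix of determinant $1$, so $PGL_2(\mathbb C)=\bigcup_{n\ge1}Q_n$, where $Q_n$ is the compact image of $\{S\in SL_2(\mathbb C):\|S\|\le n\}$. The map $(T,g)\mapsto T\circ g$ from $PGL_2(\mathbb C)\times\mathcal M$ to $\mathcal M$ is continuous, and so is the map $W\to\mathcal M$ that sends a factorization to its right factor. So the set
\[
 \{(w_1,w_2,T)\in W\times W\times Q_n: g_2=T\circ g_1\}
\]
is closed. Projection along a compact factor is a closed map, so the image of this set in $W\times W$ is closed. The relation $\sim$ is the union of these images over $n$. So it is an $F_\sigma$ set, in particular Borel, and Silver's theorem gives the dichotomy.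
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{On factorization of meromorphic functions},
\url{http://www.ams.org/tran/1968-131-01/S0002-9947-1968-0220936-0/S0002-9947-1968-0220936-0.pdf}.

\bibitem{silver}
J.~Silver, \emph{Counting the number of equivalence classes of Borel and coanalytic equivalence relations}, Ann. Math. Logic \textbf{18} (1980), 1--28.
\end{thebibliography}

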